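# A compact first countable space where $\omega_1$ points spoil every small superset

## 1. The Alexandroff duplicate: a discrete set repaired by its limits

Throughout, $2^\omega$ is the Cantor set of infinite $0$-$1$ sequences. For a finite string $\sigma\in 2^{<\omega}$ write $[\sigma]=\{x\in 2^\omega:\sigma\subset x\}$; these sets form a countable clopen base. Fix $S\subseteq 2^\omega$ with $|S|=\omega_1$, and let
$$D=(2^\omega\times\{0\})\cup(S\times\{1\}).$$
Declare each point $(s,1)$ isolated, and let a point $(s,0)$ have the basic neighborhoods
$$\bigl([s{\restriction}n]\times\{0,1\}\bigr)\cap D\setminus\{(s,1)\},\qquad n\in\omega.$$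
So we have a Cantor set, and next to every $s\in S$ hovers one extra isolated point. The space $D$ is Hausdorff and first countable. It is compact: given an open cover, finitely many basic neighborhoods of points $(s_1,0),\dots,(s_j,0)$, each inside a member of the cover, have $[s_i{\restriction}n_i]$ covering $2^\omega$, and then they cover everything except possibly the finitely many points $(s_i,1)$.

The set $Y_0=S\times\{1\}$ is uncountable and discrete, so it is not Lindelöf. Can we repair it by adding only $\omega_1$ points? Yes. Let $Y_1=S\times\{0,1\}$. We claim that every $Y$ with $Y_1\subseteq Y\subseteq D$ is Lindelöf. Such a $Y$ has the form $(T\times\{0\})\cup(S\times\{1\})$ with $T\supseteq S$. Take an open cover of $Y$. For each $s\in T$ some member contains (in $Y$) a basic neighborhood of $(s,0)$ with parameter $n_s$. As $2^\omega$ is second countable, countably many of the sets $[s{\restriction}n_s]$ cover $T$, say those for $s_0,s_1,\dots$. The corresponding members cover $T\times\{0\}$, and they cover every $(s,1)$ with $s\in S\subseteq T$, except perhaps the points $(s_i,1)$. Countably many further members take care of those.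

So $Y_0$ was bad, but adding for each $t\in S$ the one limit point $(t,0)$ made it Lindelöf, and nothing added afterward could destroy this. We will ask whether there is a first countable compact space with a set $Y_0$ of size $\omega_1$ such that *no* set of $\omega_1$ further points repairs it.

## 2. Lindelöf subspaces of size $\omega_1$, clubs, and the theorem

**Definition.** For a topological space $X$, $[X]^{\omega_1}$ is the family of all subsets of $X$ of cardinality $\omega_1$, and $[X]^{\omega_1}_L$ is the family of all $Y\in[X]^{\omega_1}$ that are Lindelöf as subspaces. A family $\mathcal C\subseteq[X]^{\omega_1}$ is *club* if it is cofinal in $([X]^{\omega_1},\subseteq)$ and whenever $\lambda\le\omega_1$ is a limit ordinal and $(Y_\xi)_{\xi<\lambda}$ is a $\subseteq$-increasing sequence of members of $\mathcal C$, then $\bigcup_{\xi<\lambda}Y_\xi\in\mathcal C$. A family $\mathcal S\subseteq[X]^{\omega_1}$ is *stationary* if it meets every club, and *nonstationary* otherwise. Compact spaces are assumed Hausdorff.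

**Example 1.** For any $Y_0\in[X]^{\omega_1}$ the cone $\{Y\in[X]^{\omega_1}:Y_0\subseteq Y\}$ is club. It is cofinal because $Z\subseteq Z\cup Y_0$, and it is closed because a union of at most $\omega_1$ sets of size $\omega_1$ has size $\omega_1$. Moreover every club $\mathcal C$ meets every cone, by cofinality of $\mathcal C$. In Section 1, $[D]^{\omega_1}_L$ contains the cone above $Y_1$; hence it is stationary.

The following is Question 5 of "On families of Lindelöf and related subspaces of $2^{\omega_1}$": *is it consistent that $[X]^{\omega_1}_L$ is nonstationary for some first countable compact space $X$ of cardinality larger than $\omega_1$?* We shall see that the answer is yes, in the strongest conceivable form: a whole cone contains no Lindelöf space.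

Before looking for $X$, let us see where it cannot be.

- If $|X|=\omega_1$, every club has a member containing $X$, that is, $X$ itself, and $X$ is Lindelöf. So $[X]^{\omega_1}_L$ is stationary, and $|X|>\omega_1$ has to be required.
- If $X$ has weight $\omega$, it is metrizable and all its subspaces are second countable, hence Lindelöf. So the weight must be at least $\omega_1$.
- By Arhangel'skii's theorem a compact first countable space has size at most $2^\omega$. So under CH no such $X$ has $|X|>\omega_1$, and we need $2^\omega>\omega_1$.
- It is known that $\mathrm{MA}$ for partial orders with property K together with $\neg\mathrm{CH}$ is consistent with the statement that $[X]^{\omega_1}_L$ is stationary for every compact first countable $X$ of weight $<2^\omega$. Our space will have weight $\omega_1<2^\omega$, so no proof from $\mathrm{ZFC}+\neg\mathrm{CH}$ alone can produce it. We have to force.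

**Definition.** A family $(S_\gamma)_{\gamma<\kappa}$ is *almost disjoint on $S$* if each $S_\gamma\subseteq S$ is uncountable and $|S_\gamma\cap S_\delta|\le\omega$ for $\gamma\ne\delta$.

For example, the columns $\{\gamma\}\times\omega_1$ $(\gamma<\omega_1)$ together with the diagonal form an almost disjoint family of size $\omega_1$ on $\omega_1\times\omega_1$. We shall need at least $\omega_2$ sets; Section 10 shows that ZFC provides them.

**Main Theorem.** Let $V\models\mathrm{ZFC}$. In $V$, let $\omega_2\le\kappa\le\mu$ be cardinals with $\mu^\omega=\mu$, and suppose there is an almost disjoint family of size $\kappa$ on $\omega_1$. Then there is a ccc forcing extension of $V$ in which $2^\omega=\mu$ and there are a first countable, compact, zero-dimensional space $X$ of weight $\omega_1$ with $|X|=2^\omega$, and $Y_0\in[X]^{\omega_1}$, such that no $Y$ with $Y_0\subseteq Y\subseteq X$ and $|Y|<\kappa$ is Lindelöf.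

**Corollary 1 (answer to Question 5).** Every model of ZFC has a ccc extension with a compact first countable $X$ such that $|X|>\omega_1$, $w(X)=\omega_1$ and $[X]^{\omega_1}_L$ is nonstationary. Moreover $2^\omega$ can be any prescribed $\mu\ge\omega_2$ with $\mu^\omega=\mu$ in $V$.

**Corollary 2.** Relative to $\mathrm{Con(ZFC)}$, $2^\omega$ can be arbitrarily large (e.g. $\aleph_{17}$) while there is a compact first countable $X$ of weight $\omega_1$ and $Y_0\in[X]^{\omega_1}$ such that no $Y\supseteq Y_0$ with $|Y|<2^\omega$ is Lindelöf. So for all $\omega_1\le\lambda<2^\omega$ the family of Lindelöf subspaces of size $\lambda$ misses the club $\{Y\in[X]^\lambda:Y\supseteq Y_0\}$.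

(Clubs in $[X]^\lambda$ are defined as above, with $\lambda$ in place of $\omega_1$.)

## 3. Replacing each point of $S$ by a Cantor set

In the duplicate, each $t\in S$ had one possible limit, and we simply added it. The remedy is to hang a whole Cantor set over each $t\in S$, so that there are $2^\omega$ candidates for the limit.

For $s\ne t$ in $2^\omega$ let $\Delta(s,t)=\min\{n:s(n)\ne t(n)\}$; for instance $\Delta(0110\ldots,0100\ldots)=2$. Let $S\subseteq2^\omega$ with $|S|=\omega_1$, and for each $t\in S$ let $c_t:\omega\to2^\omega$ be a sequence of points of the Cantor set. Put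
$$X=X(S,c)=\{(s,h)\in2^\omega\times(2^\omega)^S:\ h(t)=c_t(\Delta(s,t))\ \text{for all } t\in S\setminus\{s\}\},\qquad \pi(s,h)=s. \tag{1}$$

**Example 2 (one point).** Let us allow $S=\{t\}$ for a moment, with $t=000\ldots$. The set $2^\omega\setminus\{t\}$ splits into the clopen pieces $K_m=\{s:\Delta(s,t)=m\}$, and $X$ is the set of all $(s,z)\in 2^\omega\times 2^\omega$ such that $z=c_t(m)$ if $s\in K_m$, with $z$ free if $s=t$. So the piece $K_m$ is placed at height $c_t(m)$, and over $t$ stands a full Cantor set. The pieces accumulate at $(t,z)$ exactly when $z$ is a cluster point of the sequence $c_t$. Take $c_t(m)=000\ldots$ for even $m$ and $111\ldots$ for odd $m$. Along the closed set $F=\{t\}\cup\bigcup_{m\text{ even}}K_m$ the heights converge to $000\ldots$, and over $F$ the point $(t,111\ldots)$ is far from everything except its own fiber. Along the odd pieces the roles are exchanged. The same $t$ thus has different limits along different closed sets. This will be decisive.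

**Lemma 1.** $X$ is compact, zero-dimensional, first countable, $w(X)\le\omega_1$, and $|X|=2^\omega$.

*Proof.* First we show that $X$ is closed in the compact zero-dimensional space $2^\omega\times(2^\omega)^S$, which has weight $\omega_1$. Suppose $(s,h)\notin X$, witnessed by $t\in S\setminus\{s\}$ with $h(t)\ne c_t(\Delta(s,t))$. If $s'$ agrees with $s$ on $\Delta(s,t)+1$ digits, then $s'\ne t$ and $\Delta(s',t)=\Delta(s,t)$. So all $(s',h')$ with $s'$ this close to $s$ and $h'(t)$ so close to $h(t)$ that $h'(t)\ne c_t(\Delta(s,t))$ lie outside $X$. This gives compactness, zero-dimensionality and $w(X)\le\omega_1$.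

Next, the fibers. If $s\notin S$, all values $h(t)$ are prescribed, so $\pi^{-1}(s)$ is a single point. If $s\in S$, the only free value is $h(s)$, which may be anything, so $(s,h)\mapsto h(s)$ is a continuous bijection, hence a homeomorphism, from $\pi^{-1}(s)$ onto $2^\omega$. Therefore $|X|=2^\omega$.

Finally, first countability. For $(s,h)\in X$ and $n\in\omega$ consider the clopen sets
$$U_n=\begin{cases}\pi^{-1}[\,[s{\restriction}n]\,] & \text{if } s\notin S,\\ \{(s',h')\in X: s'{\restriction}n=s{\restriction}n,\ h'(s){\restriction}n=h(s){\restriction}n\} &\text{if } s\in S.\end{cases}\tag{2}$$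
They decrease, and by the description of the fibers $\bigcap_nU_n=\{(s,h)\}$. If $O$ is an open neighborhood of $(s,h)$, the compact sets $U_n\setminus O$ decrease and have empty intersection, so one of them is empty. Hence the $U_n$ form a local base at $(s,h)$. $\square$

Here are two hand computations that show what we are up against.

**Example 3 (full preimages are Lindelöf).** For every $T\subseteq2^\omega$ the set $\pi^{-1}[T]$ is Lindelöf. Take a cover by open subsets of $X$. Each fiber $\pi^{-1}(s)$, $s\in T$, is compact, so finitely many members cover it; let $W_s$ be their union. Since $\pi$ is a closed map (it is continuous on a compact space, with values in a Hausdorff space), there is $n_s$ with $\pi^{-1}[\,[s{\restriction}n_s]\,]\subseteq W_s$. Countably many $[s{\restriction}n_s]$ cover $T$. So a bad $Y$ must leave out parts of fibers, as every $Y$ of size $<2^\omega$ does over points of $S$.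

**Example 4 (convergent $c_t$: repairable).** Suppose every $c_t$ converges, to $g(t)$ say, and let $z_t$ be the point over $t$ with $h(t)=g(t)$. Then every $Y\supseteq\{z_t:t\in S\}$ is Lindelöf, for the same reason as in Section 1. For $s\in 2^\omega\setminus S$ let $z_s$ be the only point over $s$. Then $z_s\in Y$ for every $s\in\pi[Y]$. Given an open cover of $Y$ by open subsets of $X$, choose a member $O_s\ni z_s$ for $s\in\pi[Y]$. By (2), and because $h'(s)=c_s(\Delta(s',s))\to g(s)$ as $s'\to s$ when $s\in S$, there is $n_s$ such that $O_s$ contains all points over $[s{\restriction}n_s]\setminus\{s\}$. Countably many $[s_i{\restriction}n_{s_i}]$ cover $\pi[Y]$. The sets $O_{s_i}$ cover all of $Y$ except parts of countably many fibers; each part is a subspace of a Cantor set or a single point, hence Lindelöf.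

## 4. Missing limits along a closed set

Example 2 tells us not to ask for convergence of $c_t(\Delta(s,t))$ as $s\to t$ on all of $2^\omega$, but only along a closed set $F$. If along $F$ the heights converge to $g(t)$, and if $Y$ contains no point over $t$ at the height $g(t)$, then each point of $Y$ over $t$ can be isolated from the rest of $\pi^{-1}[F]$.

**Lemma 2.** Let $F\subseteq2^\omega$ be closed and let $g:F\cap S\to2^\omega$ be such that
$$\text{for all } t\in F\cap S,\ k\in\omega \text{ there is } n \text{ such that } c_t(\Delta(s,t)){\restriction}k=g(t){\restriction}k \text{ for all } s\in F\setminus\{t\} \text{ with } \Delta(s,t)\ge n. \tag{3}$$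
Let $Y\subseteq X$ satisfy: (i) if $(s,h)\in Y$ and $s\in F$, then $s\in S$ and $h(s)\ne g(s)$; (ii) $\pi[Y]\cap F$ is uncountable. Then $Y$ is not Lindelöf.

*Proof.* For each $y\in Y$ we find an open $O_y\ni y$ with $|\pi[O_y]\cap F|\le1$. Then no countable subfamily of $\{O_y:y\in Y\}$ covers $Y$, by (ii).

Let $y=(s,h)$. If $s\notin F$, let $O_y=\pi^{-1}[2^\omega\setminus F]$. If $s\in F$, then by (i) $s\in S$ and there is $k$ with $h(s){\restriction}k\ne g(s){\restriction}k$. Take $n$ from (3) for $t=s$ and $k$, and let
$$O_y=\{(s',h')\in X:s'{\restriction}n=s{\restriction}n,\ h'(s){\restriction}k=h(s){\restriction}k\}.$$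
Suppose $(s',h')\in O_y$ with $s'\in F$ and $s'\ne s$. Then $\Delta(s',s)\ge n$, and $h'(s)=c_s(\Delta(s',s))$ by (1). So (3) gives $h'(s){\restriction}k=g(s){\restriction}k\ne h(s){\restriction}k$, contradicting $(s',h')\in O_y$. Thus $\pi[O_y]\cap F\subseteq\{s\}$. $\square$

A first try would be to build $c$ together with one pair $(F,g)$ satisfying (3), with $F\cap S$ uncountable, and to let $Y_0$ miss the heights $g(t)$. Then $Y_0$ is not Lindelöf. But the pair is defeated by $\omega_1$ points: if $Y$ contains, for all $t\in F\cap S$, the point over $t$ at height $g(t)$, then (i) forbids $\pi[Y]$ to meet $F$ in any $t\in F\cap S$, and also in any $s\notin S$, so (i) and (ii) cannot both hold. Example 4 is the case $F=2^\omega$, where the extended set really becomes Lindelöf. In the same way $\omega_1$ many pairs are defeated by $\omega_1\cdot\omega_1=\omega_1$ points.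

So the criterion can handle all $Y\supseteq Y_0$ of size $\omega_1$ only if there are at least $\omega_2$ pairs $(F_\gamma,g_\gamma)$, and for every such $Y$ some $\gamma$ must satisfy (i). The plan is to add $\kappa\ge\omega_2$ pairs generically and independently of each other. A set $Y$ of size less than $\kappa$ will depend on fewer than $\kappa$ of them, so for some $\gamma$ the pair $(F_\gamma,g_\gamma)$ will be generic over a model that contains all the coordinates of $Y$ that matter. Then $g_\gamma(t)$ is a new real, which $Y$ has missed. All pairs must live over the same $\omega_1$ points of $S$ and the same sequences $c_t$, and the cost of this appears in Section 5.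

## 5. Finite approximations to a closed set with prescribed limits

We recall the forcing facts that will be used.

- A partial order is *ccc* if it has no uncountable antichain; it has *property K* if every uncountable set of conditions contains an uncountable subset of pairwise compatible ones. For finite partial functions, $\mathrm{Fn}(A,B)$ with $B$ countable has property K by the $\Delta$-system lemma: every family $(a_\alpha)_{\alpha<\omega_1}$ of finite sets has an uncountable subfamily with $a_\alpha\cap a_\beta=a$ for all $\alpha\ne\beta$ in it; the fixed set $a$ is the root. (The lemma is for indexed families, repetitions allowed.)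
- If $A$ is ccc and $B$ has property K, then $A\times B$ is ccc: given $(a_\alpha,b_\alpha)$, $\alpha<\omega_1$, thin out so that the $b_\alpha$ are pairwise compatible, then find two compatible $a_\alpha$'s.
- If $\mathbb C$ is ccc and forces $\dot{\mathbb D}$ to be ccc, then $\mathbb C*\dot{\mathbb D}$ is ccc. A ccc forcing preserves cardinals.
- Product lemma: if $G\times H$ is $A\times B$-generic over a model $M$, then $H$ is $B$-generic over $M[G]$, and likewise with the factors exchanged.
- Nice names: a subset of a set $Z\in M$ in a generic extension has a name given by one antichain of conditions for each element of $Z$; the antichains can be taken inside a prescribed dense set.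

Work in $V$ with $\kappa,\mu$ as in the Main Theorem. Fix $S\subseteq2^\omega$ with an enumeration $S=\{t_\xi:\xi<\omega_1\}$ without repetition, and an almost disjoint family $(S_\gamma)_{\gamma<\kappa}$ on $S$, transferred from $\omega_1$. A point $t$ is a *condensation point* of $A$ if every neighborhood of $t$ meets $A$ in an uncountable set. (For example, $0$ is a condensation point of $[0,1]$ but not of $\{0\}\cup[1,2]$.) In a second countable space all but countably many points of $A$ are condensation points of $A$: those that are not lie in one of the countably many basic open sets that meet $A$ in a countable set. Removing these countably many points from $S_\gamma$ leaves the family almost disjoint, and the remaining points are condensation points of what remains. So we assume that every point of $S_\gamma$ is a condensation point of $S_\gamma$.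

Let $Q\subseteq2^\omega$ be countable and dense, and let $\mathbb C=\mathrm{Fn}(S\times\omega,Q)$, which is ccc. Let $c:S\times\omega\to Q$ be the generic function, and $c_t(m)=c(t,m)$. Each sequence $c_t$ takes values near every point infinitely often, so many limits along subsequences remain available.

**Definition.** In $V[c]$, for $\gamma<\kappa$, the partial order $P_\gamma$ has a top element $\mathbf 1$ (with $E_{\mathbf 1}=\emptyset$), and its other elements are the triples $p=(n_p,E_p,w_p)$ with $n_p\in\omega$, $E_p\subseteq S_\gamma$ finite and nonempty, the strings $t{\restriction}n_p$ $(t\in E_p)$ pairwise distinct, and $w_p:E_p\to2^{<\omega}$. For $p,q\ne\mathbf 1$ let $q\le p$ iff $n_q\ge n_p$, $E_q\supseteq E_p$, $w_q(t)\supseteq w_p(t)$ for $t\in E_p$, and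

- (a) for every $u\in E_q$ there is $t\in E_p$ with $u{\restriction}n_p=t{\restriction}n_p$;
- (b) if $t\in E_p$, $u\in E_q\setminus\{t\}$ and $\Delta(u,t)\ge n_p$, then $c_t(\Delta(u,t))\supseteq w_p(t)$.

Read a condition as follows. The finite set $E_p$ is a part of the future $E_\gamma=F_\gamma\cap S$. By (a), $p$ promises that nothing will ever be added outside the cones $[t{\restriction}n_p]$, $t\in E_p$; this keeps $F_\gamma$ thin. The string $w_p(t)$ is an initial segment of the future limit $g_\gamma(t)$, and by (b), $p$ promises that every new point $u$ closer to $t$ than $n_p$ will see a value $c_t(\Delta(u,t))$ that starts with $w_p(t)$.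

**Example 5.** Suppose $t=0000\ldots$, $t'=0100\ldots$ and $u=00010\ldots$ lie in $S_\gamma$, and $p=(2,\{t,t'\},w_p)$ with $w_p(t)=\langle1\rangle$ and $w_p(t')=\emptyset$. No point starting with $1$ can ever be added below $p$, by (a). The point $u$ has $\Delta(u,t)=3\ge2$, so by (b) it can be added iff $c_t(3)$ starts with $1$; since $\Delta(u,t')=1<2$, nothing is asked about $t'$. If we do add $u$ to get $q=(5,\{t,t',u\},w_q)$, there is no demand on $c_u(3)$: promises speak only about points added later, and $5$ exceeds all $\Delta$'s among the three points.

*The order is reflexive and transitive.* If $E_q=E_p$, $n_q\ge n_p$ and $w_q(t)\supseteq w_p(t)$ for $t\in E_p$, then $q\le p$: (a) is trivial, and (b) is vacuous because distinct elements of $E_p$ differ below $n_p$. This gives reflexivity, and we will use it again. For transitivity let $r\le q\le p$, all $\ne\mathbf 1$. For (a), a point $u\in E_r$ agrees below $n_q\ge n_p$ with some $t'\in E_q$, which agrees below $n_p$ with some $t\in E_p$. For (b), let $t\in E_p$, $u\in E_r\setminus\{t\}$ and $\Delta(u,t)\ge n_p$. If $\Delta(u,t)\ge n_q$, then $r\le q$ gives $c_t(\Delta(u,t))\supseteq w_q(t)\supseteq w_p(t)$.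 Otherwise pick $t'\in E_q$ with $t'{\restriction}n_q=u{\restriction}n_q$. As $u$ and $t$ differ at $\Delta(u,t)<n_q$ for the first time, so do $t'$ and $t$; thus $t'\ne t$ and $\Delta(t',t)=\Delta(u,t)\ge n_p$, and $q\le p$ gives $c_t(\Delta(u,t))\supseteq w_p(t)$.

Let $P$ be the finite support product of the $P_\gamma$, $\gamma<\kappa$, formed in $V[c]$. Its elements are functions $p$ on $\kappa$ with $p(\gamma)\in P_\gamma$ and $p(\gamma)=\mathbf 1$ for all but finitely many $\gamma$; the exceptional $\gamma$ form the support. The underlying set of $P$ lies in $V$; only the order depends on $c$. The whole forcing is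
$$\mathbb C*\bigl(P\times\mathrm{Fn}(\mu\times\omega,2)\bigr). \tag{4}$$

**Why almost disjoint sets?** It would be simpler to take $S_\gamma=S$ for all $\gamma$. The trouble comes as soon as two of the sets, $S_\gamma$ and $S_\delta$ with $\gamma\ne\delta$, have an uncountable intersection. For $t\in S_\gamma\cap S_\delta$ let $p^t\in P$ have support $\{\gamma,\delta\}$ and
$$p^t(\gamma)=(0,\{t\},\{(t,\langle0\rangle)\}),\qquad p^t(\delta)=(0,\{t\},\{(t,\langle1\rangle)\}).$$
If $q\le p^t,p^u$ with $t\ne u$, then $t,u$ both belong to $E_{q(\gamma)}$ and to $E_{q(\delta)}$. Condition (b) for $q(\gamma)\le p^t(\gamma)$ says that $c_t(\Delta(u,t))$ starts with $0$, and for $q(\delta)\le p^t(\delta)$ it says that it starts with $1$. So the $p^t$ form an uncountable antichain, whatever $c$ is. Two coordinates asked for different values of $c_t$ at the same place for the same $t$. If $S_\gamma\cap S_\delta$ is countable, these collisions involve only countably many $t$, and the next section shows that they can be thinned away.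

## 6. The countable chain condition

**Lemma 3.** $V[c]\models P$ is ccc. Hence $P\times\mathrm{Fn}(\mu\times\omega,2)$ is ccc in $V[c]$, and the whole forcing (4) is ccc.

*Proof.* The second sentence follows from the first and the facts recalled in Section 5, since $\mathrm{Fn}(\mu\times\omega,2)$ has property K. For the first we argue by contradiction.

**Step 1: pass to decided conditions.** The purpose is to move the problem into $V$. Suppose some $c_0\in\mathbb C$ forces that names $\dot p^\alpha$ $(\alpha<\omega_1)$ denote pairwise incompatible elements of $P$. Choose $r_\alpha\le c_0$ and $p^\alpha\in V$ with $r_\alpha\Vdash\dot p^\alpha=p^\alpha$. Let $a_\alpha$ be the support of $p^\alpha$, and write $p^\alpha(\gamma)=(n^\alpha_\gamma,E^\alpha_\gamma,w^\alpha_\gamma)$ for $\gamma\in a_\alpha$. Let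
$$B_\alpha=\bigcup_{\gamma\in a_\alpha}E^\alpha_\gamma\ \cup\ \{t:\exists m\ (t,m)\in\mathrm{dom}\,r_\alpha\},$$
a finite subset of $S$, and let $l_\alpha\in\omega$ be such that $\mathrm{dom}\,r_\alpha\subseteq S\times l_\alpha$ and $l_\alpha\ge n^\alpha_\gamma$ for all $\gamma\in a_\alpha$.

**Step 2: thin out.** The purpose is to make the conditions look alike, and to keep the coordinates in the common support from interfering with each other. By the $\Delta$-system lemma, and since countably many possibilities can always be made constant on an uncountable set, there is an uncountable set of indices $\alpha$ such that the following hold.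

- $l_\alpha=l$ is constant; the $a_\alpha$ form a $\Delta$-system with root $a$; the $B_\alpha$ form a $\Delta$-system with root $R$; and $r_\alpha{\restriction}(R\times l)$ is constant (there are countably many finite partial functions from $R\times l$ to $Q$).
- For $\gamma\in a$: $n^\alpha_\gamma=n_\gamma$, $E^\alpha_\gamma\cap R=R_\gamma$ and $w^\alpha_\gamma{\restriction}R_\gamma$ are constant. Moreover $E^\alpha_\gamma\setminus R=\{t^\alpha_{\gamma,i}:i<k_\gamma\}$ without repetition, with $t^\alpha_{\gamma,i}{\restriction}l=\sigma_{\gamma,i}$ and $w^\alpha_\gamma(t^\alpha_{\gamma,i})=w_{\gamma,i}$ independent of $\alpha$.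
- $B_\alpha\setminus R$ is disjoint from $\bigcup_{\gamma\ne\delta\in a}(S_\gamma\cap S_\delta)$. This set is countable because $a$ is finite and the family is almost disjoint. The sets $B_\alpha\setminus R$ are pairwise disjoint, so only countably many indices are discarded.

By the last item, $E^\alpha_\gamma\setminus R$ and $E^\alpha_\delta\setminus R$ are disjoint for $\gamma\ne\delta$ in $a$, since a common element would lie in $S_\gamma\cap S_\delta$ and in $B_\alpha\setminus R$.

**Step 3: extend the Cohen conditions.** The purpose is to fix the values of $c$ that compatibility will require. Take two remaining indices $\alpha\ne\beta$. For $\gamma\in a$ and $i<k_\gamma$, the points $t^\alpha_{\gamma,i}$ and $t^\beta_{\gamma,i}$ are distinct, because $B_\alpha\setminus R$ and $B_\beta\setminus R$ are disjoint. They agree below $l$, so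
$$m_{\gamma,i}:=\Delta(t^\alpha_{\gamma,i},t^\beta_{\gamma,i})\ge l.$$
Pick $q_{\gamma,i}\in Q$ extending $w_{\gamma,i}$, which exists since $Q$ is dense, and let
$$r=r_\alpha\cup r_\beta\cup\{((t^\alpha_{\gamma,i},m_{\gamma,i}),q_{\gamma,i}),\ ((t^\beta_{\gamma,i},m_{\gamma,i}),q_{\gamma,i}):\gamma\in a,\ i<k_\gamma\}.$$
This is a function, for three reasons. First, an argument common to $r_\alpha$ and $r_\beta$ has its first coordinate in $B_\alpha\cap B_\beta=R$, where they agree. Second, the new arguments have second coordinate $\ge l$, so they are not in $\mathrm{dom}\,r_\alpha\cup\mathrm{dom}\,r_\beta$. Third, the points $t^\alpha_{\gamma,i},t^\beta_{\gamma,i}$ are pairwise distinct over all pairs $(\gamma,i)$ and both upper indices: different upper indices by disjointness of $B_\alpha\setminus R$ and $B_\beta\setminus R$, different $\gamma$ by the end of Step 2, different $i$ by choice. So no new argument receives two values. The third reason is where the antichain of Section 5 is avoided. Thus $r\in\mathbb C$ and $r\le r_\alpha,r_\beta,c_0$.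

**Step 4: the common extension.** The purpose is to define $q\in P$ and verify that $r$ forces $q\le p^\alpha,p^\beta$. Let $q(\gamma)=p^\alpha(\gamma)$ for $\gamma\in a_\alpha\setminus a$ and $q(\gamma)=p^\beta(\gamma)$ for $\gamma\in a_\beta\setminus a$; at these coordinates the other condition is $\mathbf 1$. For $\gamma\in a$ let
$$q(\gamma)=(n,\ E^\alpha_\gamma\cup E^\beta_\gamma,\ w^\alpha_\gamma\cup w^\beta_\gamma),$$
with $n\ge l$ so large that the points of $E^\alpha_\gamma\cup E^\beta_\gamma$ have distinct restrictions to $n$. Since $E^\alpha_\gamma\cap E^\beta_\gamma=R_\gamma$ and $w^\alpha_\gamma,w^\beta_\gamma$ agree on $R_\gamma$, the third entry is a function. Put $q(\gamma)=\mathbf 1$ elsewhere.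

Let $\gamma\in a$. We check that $r$ forces $q(\gamma)\le p^\alpha(\gamma)$; the case of $\beta$ is symmetric. Clearly $n\ge l\ge n_\gamma$, and the second and third entries grow.

(a) If $u=t^\beta_{\gamma,i}$, then $u{\restriction}n_\gamma=\sigma_{\gamma,i}{\restriction}n_\gamma=t^\alpha_{\gamma,i}{\restriction}n_\gamma$, because $n_\gamma\le l$. All other $u\in E^\alpha_\gamma\cup E^\beta_\gamma$ lie in $E^\alpha_\gamma$, because $E^\beta_\gamma\cap R=R_\gamma\subseteq E^\alpha_\gamma$.

(b) Let $t\in E^\alpha_\gamma$, $u\in E_{q(\gamma)}\setminus\{t\}$ and $\Delta(u,t)\ge n_\gamma$. Distinct points of $E^\alpha_\gamma$ differ below $n_\gamma$, so $u\notin E^\alpha_\gamma$, and $u=t^\beta_{\gamma,i}$ for some $i$. Now $t{\restriction}n_\gamma=u{\restriction}n_\gamma=t^\alpha_{\gamma,i}{\restriction}n_\gamma$ with both $t$ and $t^\alpha_{\gamma,i}$ in $E^\alpha_\gamma$, so $t=t^\alpha_{\gamma,i}$. Hence $\Delta(u,t)=m_{\gamma,i}$, and $r$ forces $c_t(\Delta(u,t))=q_{\gamma,i}\supseteq w_{\gamma,i}=w^\alpha_\gamma(t)$.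

So $r\le c_0$ forces $\dot p^\alpha=p^\alpha$ and $\dot p^\beta=p^\beta$ to be compatible, a contradiction. $\square$

## 7. Cardinals and the value of the continuum

By Lemma 3 the forcing (4) preserves cardinals. Conditions of the form $(r,\check p,\check h)$ with $r\in\mathbb C$, $p\in P$, $h\in\mathrm{Fn}(\mu\times\omega,2)$ are dense: the underlying set of the second factor lies in $V$, so we can extend the first coordinate until it decides the second. There are at most $\mu$ of them, since $|\mathbb C|=\omega_1$, $P$ consists of finitely supported functions on $\kappa$ with each $|P_\gamma|\le\omega_1$, hence $|P|\le\kappa\le\mu$, and $|\mathrm{Fn}(\mu\times\omega,2)|=\mu$. A nice name for a subset of $\omega$ consists of $\omega$ antichains in this dense set, each countable by the ccc. There are at most $(\mu^\omega)^\omega=\mu$ such names, so $2^\omega\le\mu$ in the extension. On the other hand, $\mathrm{Fn}(\mu\times\omega,2)$ adds $\mu$ distinct reals. So $2^\omega=\mu\ge\omega_2$ in the extension.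

## 8. The generic closed sets $F_\gamma$ and limits $g_\gamma$

Let $(G,H)$ be $P\times\mathrm{Fn}(\mu\times\omega,2)$-generic over $V[c]$, and $W:=V[c][G][H]$. For $\gamma<\kappa$ let $G_\gamma$ be the projection of $G$ to $P_\gamma$, and let
$$N_\gamma=V[c][G{\restriction}(\kappa\setminus\{\gamma\})][H],$$
the model that knows everything except the $\gamma$-th coordinate. By the product lemma $G_\gamma$ is $P_\gamma$-generic over $N_\gamma$. In $W$ put
$$E_\gamma=\bigcup_{p\in G_\gamma}E_p,\qquad F_\gamma=\overline{E_\gamma}\subseteq2^\omega,\qquad g_\gamma(t)=\bigcup\{w_p(t):p\in G_\gamma,\ t\in E_p\}\quad(t\in E_\gamma).$$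

**Lemma 4.** For every $\gamma<\kappa$:

1. $F_\gamma\cap N_\gamma=E_\gamma$. In particular $F_\gamma\cap S=E_\gamma$.
2. $g_\gamma:E_\gamma\to2^\omega$, and $(F_\gamma,g_\gamma)$ satisfies (3).
3. $g_\gamma(t)\notin N_\gamma$ for all $t\in E_\gamma$.
4. $E_\gamma$ is uncountable in $W$.

*Proof.* The conditions other than $\mathbf 1$ are dense in $P_\gamma$, so in density arguments we only extend those. We use repeatedly:
$$\text{if } p\in G_\gamma\setminus\{\mathbf 1\} \text{ and } u\in E_\gamma, \text{ then } u\in E_{p'} \text{ for some } p'\in G_\gamma \text{ with } p'\le p. \tag{5}$$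
Indeed $u\in E_{p''}$ for some $p''\in G_\gamma$, and any common extension $p'\in G_\gamma$ of $p$ and $p''$ will do. Thus the promises (a) and (b) made by $p$ apply to all $u\in E_\gamma$.

**Step 1: points of $N_\gamma$ that were not put in are kept out.** We prove part 1. Since $E_\gamma\subseteq S\subseteq N_\gamma$, the inclusion $\supseteq$ is clear. Let $x\in2^\omega\cap N_\gamma$, and consider in $N_\gamma$ the set of conditions $p\ne\mathbf 1$ such that
$$x\in E_p\quad\text{or}\quad x{\restriction}n_p\ne t{\restriction}n_p\text{ for all }t\in E_p.$$
It is dense: if $x\notin E_p$, choose $n\ge n_p$ with $n>\Delta(x,t)$ for all $t\in E_p$; then $(n,E_p,w_p)\le p$ is in the set. So some $p\in G_\gamma$ is in the set. If $x\in E_p$, then $x\in E_\gamma$. If $x\notin E_p$, then by (5) and (a) every $u\in E_\gamma$ agrees below $n_p$ with some $t\in E_p$, so $u\notin[x{\restriction}n_p]$. Then $[x{\restriction}n_p]$ misses $E_\gamma$, and $x\notin F_\gamma$. Hence $x\in F_\gamma\cap N_\gamma$ implies $x\in E_\gamma$. Since $E_\gamma\subseteq S\subseteq N_\gamma$, we get $F_\gamma\cap S=E_\gamma$.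

**Step 2: the heights converge along $F_\gamma$.** We prove part 2. If $t\in E_p$, enlarging $w_p(t)$ and keeping $n_p,E_p$ gives an extension of $p$. So for each $t\in E_\gamma$ and $k\in\omega$ there is, by genericity below a condition in $G_\gamma$ containing $t$, some $p\in G_\gamma$ with $t\in E_p$ and $|w_p(t)|\ge k$. The strings $w_p(t)$, $p\in G_\gamma$, are pairwise comparable since $G_\gamma$ is directed, so $g_\gamma(t)\in2^\omega$. To verify (3) for $t$ and $k$, take such a $p$ and put $n=n_p$. Let $s\in F_\gamma\setminus\{t\}$ with $m=\Delta(s,t)\ge n$. As $s$ is in the closure of $E_\gamma$, choose $u\in E_\gamma$ with $u{\restriction}(m+1)=s{\restriction}(m+1)$. Then $u\ne t$ and $\Delta(u,t)=m\ge n_p$, so by (5) and (b)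
$$c_t(\Delta(s,t))=c_t(m)\supseteq w_p(t)\supseteq g_\gamma(t){\restriction}k.$$

**Step 3: the limits are new.** We prove part 3. Let $z\in2^\omega\cap N_\gamma$ and $t\in E_p$ with $p\in G_\gamma$. Any $q\le p$ can be extended by lengthening $w_q(t)$ to a string that is not an initial segment of $z$. So the conditions $q$ with $w_q(t)\not\subseteq z$ are dense below $p$; the set of them is in $N_\gamma$. Hence $g_\gamma(t)\ne z$.

**Step 4: $E_\gamma$ cannot be stopped.** We prove part 4; here the genericity of $c$ and the condensation points are used. Let $\alpha<\omega_1$ and $A=\{t_\xi:\xi<\alpha\}\in V$. We claim that $\{q:E_q\not\subseteq A\}$ is dense in $P_\gamma$. Let $p\ne\mathbf 1$ and fix $t\in E_p$. Since $t$ is a condensation point of $S_\gamma$, each $[t{\restriction}j]$ contains points of $S_\gamma\setminus(A\cup\{t\})$, so the set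
$$M=\{\Delta(u,t):u\in S_\gamma\setminus A,\ u\ne t\}\in V$$
is infinite. A condition in $\mathbb C$ decides only finitely many values of $c_t$, so it can be extended by setting $c_t(m)$, for some $m\in M$ with $m\ge n_p$, to be an element of $Q$ extending $w_p(t)$. As $c$ is $\mathbb C$-generic over $V$, there is $m\in M$ with $m\ge n_p$ and $c_t(m)\supseteq w_p(t)$. Choose $u\in S_\gamma\setminus A$ with $\Delta(u,t)=m$. Since $u\ne t$ and $u{\restriction}n_p=t{\restriction}n_p$, we have $u\notin E_p$. Let
$$q=(n,\ E_p\cup\{u\},\ w_p\cup\{(u,\emptyset)\})$$
with $n\ge n_p$ large enough to separate the points of $E_p\cup\{u\}$. Then $q\le p$. Indeed (a) holds since $u{\restriction}n_p=t{\restriction}n_p$. For (b), only the new point $u$ matters, because points of $E_p$ differ below $n_p$. For $t'\in E_p\setminus\{t\}$ we have $\Delta(u,t')<n_p$, because $u{\restriction}n_p=t{\restriction}n_p\ne t'{\restriction}n_p$; and for $t$ itself $c_t(\Delta(u,t))=c_t(m)\supseteq w_p(t)$. Since $u\notin A$, the claim is proved.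

Hence $E_\gamma\not\subseteq\{t_\xi:\xi<\alpha\}$ for every $\alpha<\omega_1$. As $\omega_1$ is preserved, a countable subset of $S$ in $W$ is contained in one of these sets. So $E_\gamma$ is uncountable in $W$. $\square$

## 9. Every small superset of $Y_0$ misses some $g_\gamma$

*Proof of the Main Theorem.* Work in $W$.

**Step 1: the space and $Y_0$.** Let $X=X(S,c)$, computed in $W$. By Lemma 1 and Section 7, $X$ is compact, zero-dimensional and first countable, $w(X)\le\omega_1$, and $|X|=2^\omega=\mu$. For $t\in S$ let $y_t\in X$ be the point $(t,h)$ with $h(t)=\langle0,0,\dots\rangle$, and let $Y_0=\{y_t:t\in S\}\in[X]^{\omega_1}$.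

**Step 2: find a coordinate that $Y$ does not depend on.** Let $Y_0\subseteq Y\subseteq X$ with $|Y|=\lambda<\kappa$; note $\lambda\ge\omega_1$. Enumerate $Y=\{(s_\xi,h_\xi):\xi<\lambda\}$. A point of $X$ over $s\in S$ is determined by $s$ and $h(s)$, and a point over $s\notin S$ by $s$ alone. So let $z_\xi=h_\xi(s_\xi)$ if $s_\xi\in S$, and $z_\xi=\langle0,0,\dots\rangle$ otherwise. The sequence $\langle(s_\xi,z_\xi):\xi<\lambda\rangle$ is coded by the subset
$$\{(\xi,0,j):s_\xi(j)=1\}\cup\{(\xi,1,j):z_\xi(j)=1\}$$
of $\lambda\times2\times\omega$. This set has a nice name over $V[c]$ for the forcing $P\times\mathrm{Fn}(\mu\times\omega,2)$, with one antichain for each of the $\lambda$ triples. By Lemma 3 the antichains are countable, so the name involves at most $\lambda$ conditions. Their $P$-supports are finite, so they all lie in a set $I\subseteq\kappa$ with $|I|\le\lambda<\kappa$. Pick $\gamma\in\kappa\setminus I$. Whether a condition with support in $I$ belongs to the generic filter is determined by $G{\restriction}(\kappa\setminus\{\gamma\})$ and $H$, so the name can be evaluated in $N_\gamma$. Hence all $s_\xi,z_\xi$ are in $N_\gamma$.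

**Step 3: apply the criterion.** Use Lemma 2 with $F=F_\gamma$ and $g=g_\gamma$, which is defined on $E_\gamma=F_\gamma\cap S$; condition (3) holds by Lemma 4, part 2.

(i) Let $(s,h)\in Y$ and $s\in F_\gamma$. By Step 2, $s\in N_\gamma$, so $s\in F_\gamma\cap N_\gamma=E_\gamma\subseteq S$ by Lemma 4, part 1. Then $h(s)$ is one of the $z_\xi$, so $h(s)\in N_\gamma$, while $g_\gamma(s)\notin N_\gamma$ by Lemma 4, part 3. So $h(s)\ne g_\gamma(s)$.

(ii) $\pi[Y]\supseteq\pi[Y_0]=S$, so $\pi[Y]\cap F_\gamma\supseteq E_\gamma$, which is uncountable by Lemma 4, part 4.

Hence $Y$ is not Lindelöf.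

**Step 4: the weight is exactly $\omega_1$.** Since $\omega_1<\kappa$, Step 3 applies to $Y=Y_0$, so $X$ has a non-Lindelöf subspace. Thus $X$ is not second countable, and $w(X)=\omega_1$. $\square$

## 10. Almost disjoint families on $\omega_1$ and the two corollaries

*Proof of Corollary 1.* Take $\kappa=\omega_2$ and $\mu\ge\omega_2$ with $\mu^\omega=\mu$; such $\mu$ always exists, for instance $\mu=\omega_2^\omega$. We need an almost disjoint family of size $\omega_2$ on a set of size $\omega_1$, and ZFC gives one by diagonalization. Construct $f_\gamma:\omega_1\to\omega_1$ for $\gamma<\omega_2$ recursively, with $f_0$ arbitrary. Given $\{f_\delta:\delta<\gamma\}=\{f_{\delta_\eta}:\eta<\omega_1\}$, listed with repetitions, put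
$$f_\gamma(\xi)=\sup\{f_{\delta_\eta}(\xi)+1:\eta<\xi\},$$
which is a countable ordinal. For each $\eta$ and all $\xi>\eta$ we have $f_\gamma(\xi)>f_{\delta_\eta}(\xi)$, so the graphs of $f_\gamma$ and $f_{\delta_\eta}$ meet only at arguments $\xi\le\eta$. Thus the graphs, as uncountable subsets of $\omega_1\times\omega_1$, form an almost disjoint family.

The Main Theorem gives a ccc extension with $2^\omega=\mu$, the space $X$, and $Y_0$. Cardinals are preserved, so $|X|=\mu\ge\omega_2>\omega_1$, and no $Y\supseteq Y_0$ with $|Y|=\omega_1<\kappa$ is Lindelöf. So $[X]^{\omega_1}_L$ misses the cone $\{Y\in[X]^{\omega_1}:Y_0\subseteq Y\}$, which is club by Example 1. $\square$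

*Proof of Corollary 2.* Start with a model of GCH and a cardinal $\mu\ge\omega_2$ with $\mu^{\omega_1}=\mu$. Under GCH, any $\mu\ge\omega_2$ of cofinality greater than $\omega_1$ qualifies, in particular $\aleph_{17}$ and arbitrarily large $\mu$. Add $\mu$ subsets of $\omega_1$ with countable conditions. This forcing is countably closed, so it adds no reals and CH remains true; under CH it has the $\omega_2$-chain condition, so all cardinals are preserved. It has size $\mu^\omega=\mu$ and antichains of size at most $\omega_1$, so counting nice names gives $2^{\omega_1}\le\mu^{\omega_1}=\mu$, and clearly $2^{\omega_1}\ge\mu$. Let $V$ be the extension. In $V$ we have CH and $2^{\omega_1}=\mu$, hence $\mu^\omega=(2^{\omega_1})^\omega=\mu$.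

Under CH, the tree $2^{<\omega_1}$ of all $0$-$1$ sequences of countable length has size $\omega_1$. For $f\in2^{\omega_1}$ the branch $\{f{\restriction}\alpha:\alpha<\omega_1\}$ is uncountable, and the branches of two distinct functions share only the restrictions up to the first place of difference, which are countably many. So the $\mu$ branches form an almost disjoint family of size $\mu$ on a set of size $\omega_1$. Apply the Main Theorem with $\kappa=\mu$: in the extension $2^\omega=\mu=\kappa$, and no $Y\supseteq Y_0$ with $|Y|<2^\omega$ is Lindelöf. For $\omega_1\le\lambda<2^\omega$ the family $\{Y\in[X]^\lambda:Y\supseteq Y_0\}$ is cofinal in $[X]^\lambda$ and closed under unions of increasing chains of length at most $\lambda$, and it has no Lindelöf member. $\square$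

The bound $|Y|<2^\omega$ in Corollary 2 cannot be raised: $X$ itself is a Lindelöf superset of $Y_0$, of size $2^\omega$.
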